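\title{Hom-shifts of connected graphs are entropy minimal}

\begin{abstract}
Let $H$ be a finite connected undirected graph with at least one edge, loops allowed, and let $X_H^d$ be the space of graph homomorphisms from $\mathbb Z^d$ to $H$. We prove that every shift-invariant measure of maximal entropy on $X_H^d$ has full support. Hence every nonempty proper subshift of $X_H^d$ has strictly smaller topological entropy. The same holds when the entropy is replaced by a pressure with weights on the vertices and edges of $H$. The proof folds a maximal measure along lattice hyperplanes, at no cost in entropy and without changing its marginal on a given box, until that box is surrounded by a checkerboard with positive probability.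
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $d\ge1$ and $H$ is a finite undirected graph with vertex set $V$ and at least one edge; loops are allowed and count as edges, multiple edges are not allowed. We write $\sim$ for adjacency, both in $H$ and in $\mathbb Z^d$, where $u\sim v$ means $\|u-v\|_1=1$. The \emph{hom-shift} of $H$ is the set of graph homomorphisms from $\mathbb Z^d$ to $H$,
\[
X_H^d=\{x\in V^{\mathbb Z^d}: x_u\sim x_v \text{ whenever } u\sim v\}.
\]
If $H$ has vertices $0,1$, the edge $\{0,1\}$ and a loop at $0$, then $X_H^d$ is the hard-core shift: no two symbols $1$ are adjacent. If $H=K_k$ is the complete graph without loops, then $X_H^d$ is the set of proper $k$-colorings of $\mathbb Z^d$. A site $u\in\mathbb Z^d$ is \emph{even} or \emph{odd} according to the parity of $\sum_iu_i$. If $a\sim b$ in $H$, the \emph{$(a,b)$-checkerboard}, equal to $a$ on even sites and to $b$ on odd sites, lies in $X_H^d$; so $X_H^d$ is nonempty.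

The group $\mathbb Z^d$ acts on the compact space $V^{\mathbb Z^d}$ by the shifts $(\sigma^vx)_u=x_{u+v}$. A \emph{subshift} is a closed shift-invariant subset; $X_H^d$ is one. With $C_T=[0,T)^d$ (intervals and boxes always consist of integer points), the \emph{topological entropy} of a nonempty subshift $Y$ is
\[
h_{\mathrm{top}}(Y)=\lim_{T\to\infty}T^{-d}\log\#\{y|_{C_T}:y\in Y\},
\]
the exponential growth rate, per site, of the number of patterns that occur in $Y$. A nonempty subshift $X$ is \emph{entropy minimal} if $h_{\mathrm{top}}(Y)<h_{\mathrm{top}}(X)$ for every nonempty subshift $Y\subsetneq X$. If $Y\subsetneq X$ and $x\in X\setminus Y$, then, $Y$ being closed and invariant, there is a finite set $E$ such that no translate of the pattern $x|_E$ occurs in any point of $Y$. So entropy minimality says that no pattern is dispensable: forbidding any pattern that occurs in $X$ costs entropy. The question we answer comes from \cite{lecture}: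

\begin{quote}
If $H$ is connected, is $X_H^d$ entropy minimal?
\end{quote}

The answer is yes, and it follows from a statement about measures. For a probability measure $\nu$ on $V^{\mathbb Z^d}$, let $\omega$ denote a random configuration with law $\nu$. For a finite set $E\subset\mathbb Z^d$ and a pattern $p\in V^E$ we write $\nu(p)=\nu(\omega|_E=p)$, and $\operatorname{Ent}_\nu(E)=-\sum_{p\in V^E}\nu(p)\log\nu(p)$ is the Shannon entropy of $\omega|_E$. For shift-invariant $\mu$, the entropy per site $h(\mu)=\lim_TT^{-d}\operatorname{Ent}_\mu(C_T)$ is the Kolmogorov--Sinai entropy, since the partition according to $\omega_0$ is generating. A point $x$ is in the \emph{support} of $\nu$ if $\nu(x|_E)>0$ for every finite $E$, and a measure on $X$ has \emph{full support} if its support is $X$.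

\begin{theorem}\label{thm:A}
Let $H$ be connected with at least one edge and let $d\ge1$. Every shift-invariant probability measure $\mu$ on $X_H^d$ with $h(\mu)=h_{\mathrm{top}}(X_H^d)$ has full support. Hence $X_H^d$ is entropy minimal.
\end{theorem}

\begin{corollary}\label{cor:class}
For an arbitrary finite graph $H$ with an edge, $X_H^d$ is entropy minimal if and only if exactly one connected component of $H$ contains an edge.
\end{corollary}

The method is insensitive to weights on the vertices and edges of $H$.

\begin{theorem}\label{thm:B}
Let $H$ be connected with an edge, let $J:V\to\mathbb R$, and let $K$ be a real function on the edges of $H$, that is, a symmetric function of adjacent pairs. For a shift-invariant probability measure $\mu$ on $X=X_H^d$ put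
\[
P(\mu)=h(\mu)+\int J(\omega_0)\,d\mu+\sum_{i=1}^d\int K(\omega_0,\omega_{e_i})\,d\mu,
\]
and for a nonempty subshift $Y\subset X$ let $P(Y)$ be the supremum of $P(\mu)$ over shift-invariant $\mu$ with $\mu(Y)=1$. Then every $\mu$ with $P(\mu)=P(X)$ has full support, and $P(Y)<P(X)$ for every nonempty subshift $Y\subsetneq X$.
\end{theorem}

We prove the two theorems together. A reader interested only in Theorem~\ref{thm:A} may put $J=K=0$ everywhere; the weights enter only in Lemma~\ref{lem:energy}, in Lemma~\ref{lem:resample} and in the last step of the proof of Lemma~\ref{lem:fold}.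

\section{Small cases and the idea of the proof}\label{sec:idea}

\subsection*{What one would guess}
If $H$ is complete with all loops and $|V|\ge2$, then $X_H^d=V^{\mathbb Z^d}$ has entropy $\log|V|$. A proper subshift $Y$ omits a pattern on some cube of side $n$, so it has at most $(|V|^{n^d}-1)^{k^d}$ patterns on $C_{kn}$, and $h_{\mathrm{top}}(Y)\le n^{-d}\log(|V|^{n^d}-1)<\log|V|$. At the other extreme, $X_{K_2}^d$ consists of two checkerboards forming one orbit; it has no nonempty proper subshift. Both are entropy minimal.

Two features of $H$ must matter. Connectedness does, by Corollary~\ref{cor:class}. The symmetry of the relation $\sim$ does too: let $d=1$, $V=\{0,1\}$, and allow every pair $(x_u,x_{u+1})$ except $(1,0)$. There are $T+1$ patterns on $C_T$, so the entropy is $0$, and the fixed point $\dots000\dots$ is a proper subshift with the same entropy. In an undirected connected graph one can walk from any vertex to any other and back, which suggests that every pattern can be inserted into a typical configuration and that the answer is yes.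

\subsection*{Resampling, and the obstacle}
A measure of maximal entropy has a local property. Let $B$ be a box and $\partial B$ the set of sites of $B$ with a neighbor outside $B$. Given $\omega|_{\partial B}$, the interior of $B$ must be uniformly distributed over all admissible fillings, since otherwise resampling it uniformly, in a periodic array of copies of $B$, would raise the entropy (Lemma~\ref{lem:resample}). To show that a pattern $x|_D$ has positive probability, it therefore suffices to find a box $B\supset D$ and a boundary pattern $q$ on $\partial B$ that has positive probability \emph{and} admits a filling containing $x|_D$. For the hard-core shift any $q$ of positive probability will do: leave one layer between $D$ and $\partial B$ and fill it with $0$.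

In general, boundary patterns can be rigid. Take $3$-colorings of $B=[0,N]^2$ with colors in $\mathbb Z/3\mathbb Z$. For a coloring $z$ and $u\sim v$ let $s(u,v)\in\{\pm1\}$ be congruent to $z_v-z_u$. Around a unit square the four values of $s$ add up to an even number in $[-4,4]$ divisible by $3$, hence to $0$. So there is a height function $\phi:B\to\mathbb Z$ with $\phi(0)=0$ and $\phi(v)-\phi(u)=s(u,v)$. If $z_u=u_1+u_2\bmod 3$ on $\partial B$, then $\phi(u)=u_1+u_2$ on $\partial B$, so along each row $\phi$ gains $N$ in $N$ steps of size $\pm1$, and every step is $+1$. This boundary pattern has exactly one filling, however large $B$ is. We must therefore produce a specific flexible boundary pattern of positive probability, and we know nothing about the measure except that its entropy is maximal.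

\subsection*{Folding}
The flexible patterns are the checkerboards, and the tool that produces them is folding. A \emph{fold} $f$ fixes a half-space of $\mathbb Z^d$ and reflects the other half-space onto it. For suitable hyperplanes $f$ is a graph homomorphism, so $x\circ f\in X_H^d$ whenever $x\in X_H^d$. We construct a composition $F$ of folds that fixes a given box $D$ and maps a thick shell around $D$ onto a single edge of $\mathbb Z^d$ (Proposition~\ref{prop:collapse}). Then $x\circ F$ agrees with $x$ on $D$ and is a checkerboard on the shell. Inside the shell, one checkerboard can be changed into another layer by layer along a walk in $H$.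

It remains to make a checkerboard appear on $\partial B$ with positive probability. The law of $\omega\circ f$ is of no use: it is not invariant, and one half-space is a copy of the other. The remedy is to put on the far side of the hyperplane the mirror image not of $\omega$ itself but of a second configuration that is conditionally independent of $\omega$ given the values on the hyperplane, and to repeat this periodically. Here is the construction in the smallest case.

\begin{example}\label{ex:dim1}
Let $d=1$, let $\nu$ be shift-invariant on $X_H^1$, and let $f(u)=-|u|$ be the fold at $0$. Put $\pi(a,b)=\nu(\omega_{-1}=a,\omega_0=b)$; both marginals of $\pi$ equal the law $\pi_0$ of $\omega_0$. Let $(\eta_u)_{u\in\mathbb Z}$ be the Markov chain in which every $\eta_u$ has law $\pi_0$ and the transition probability from $\eta_u=a$ to $\eta_{u+1}=b$ is $\pi(a,b)/\pi_0(a)$ for $u$ odd and $\pi(b,a)/\pi_0(a)$ for $u$ even. Thus $(\eta_{-1},\eta_0)$, $(\eta_1,\eta_0)$, $(\eta_1,\eta_2)$, \dots\ all have law $\pi$: the edges of $\mathbb Z$ are read alternately forward and backward. Four things hold.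
\begin{itemize}
\item $\eta\in X_H^1$ almost surely, because adjacency in $H$ is symmetric.
\item Each step adds the entropy $\Delta=\operatorname{Ent}_\nu(\{-1,0\})-\operatorname{Ent}_\nu(\{0\})$, the conditional entropy of one endpoint of an edge given the other. By the chain rule $\operatorname{Ent}_\nu(C_T)\le\operatorname{Ent}_\nu(\{0\})+(T-1)\Delta$, so $h(\nu)\le\Delta$: no entropy is lost.
\item $(\eta_{-1},\eta_0)$ has the law of $(\omega_{-1},\omega_0)$.
\item The folded pattern $\eta_{-1}=\eta_1=a$, $\eta_0=b$ has probability $\pi(a,b)^2/\pi_0(b)\ge\pi(a,b)^2$.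
\end{itemize}
For $H=K_3$ and $\nu$ uniform on the three rigid colorings $\omega_u=u+j\bmod3$, the chain $\eta$ is uniform on the three checkerboards with color $j$ on even sites and $j-1$ on odd sites. One fold has turned rigid configurations into checkerboards. The law of $\eta$ is invariant under the shift by $2$ but not under the shift by $1$.
\end{example}

The last observation forces us to work with measures that are invariant only under a finite-index subgroup (Section~\ref{sec:entropy}). For $d\ge2$ the hyperplanes are infinite, and the construction has to be carried out in finite windows followed by a limit (Section~\ref{sec:foldmeasure}). Folding a maximal measure $\mu$ along the folds that compose $F$ gives a new maximal measure that charges a checkerboard on $\partial B$. It differs from $\mu$, but it has the same marginal on $D$, and that is all we need (Section~\ref{sec:support}).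

\section{Entropy and energy of periodic measures}\label{sec:entropy}

From now on $X=X_H^d$. A \emph{lattice} is a finite-index subgroup $\Lambda\subset\mathbb Z^d$; it contains $M\mathbb Z^d$ for $M=[\mathbb Z^d:\Lambda]$. A \emph{fundamental domain} of $\Lambda$ is a set containing exactly one point of each coset. A probability measure $\nu$ on $V^{\mathbb Z^d}$ is \emph{$\Lambda$-invariant} if $\sigma^\lambda\omega$ has law $\nu$ for all $\lambda\in\Lambda$, and \emph{periodic} if it is $\Lambda$-invariant for some lattice $\Lambda$. The \emph{translates} of $\nu$ are the laws of $\sigma^v\omega$, $v\in\mathbb Z^d$. The probability measures on $V^{\mathbb Z^d}$ form a compact metrizable space in the weak topology, in which $\nu_N\to\nu$ if and only if $\nu_N(p)\to\nu(p)$ for every finite pattern $p$; the $\Lambda$-invariant ones form a closed subset.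

We use the following textbook properties of Shannon entropy. For finite $E,E'$ the conditional entropy $\operatorname{Ent}_\nu(E\mid E')=\operatorname{Ent}_\nu(E\cup E')-\operatorname{Ent}_\nu(E')$ is the average, over $q\in V^{E'}$ with weights $\nu(q)$, of the entropy of the conditional law of $\omega|_E$ given $\omega|_{E'}=q$ (chain rule). It does not increase when $E'$ is enlarged. Consequently $\operatorname{Ent}_\nu(E)$ is increasing and subadditive in $E$, with $\operatorname{Ent}_\nu(E)\le|E|\log|V|$; it is additive over independent parts. It is a concave and weakly continuous function of $\nu$. Finally, let $\Omega$ be a nonempty finite set, $U:\Omega\to\mathbb R$, $Z=\sum_\zeta e^{U(\zeta)}$, and let $\gamma=e^U/Z$ be the \emph{Gibbs law}. For every law $\pi$ on $\Omega$,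
\begin{equation}\label{eq:gibbs}
\operatorname{Ent}(\pi)+\sum_\zeta\pi(\zeta)U(\zeta)\le\log Z,\quad\text{with equality if and only if }\pi=\gamma,
\end{equation}
because the left side minus the right side equals $\sum_{\pi(\zeta)>0}\pi(\zeta)\log\frac{\gamma(\zeta)}{\pi(\zeta)}$, to which Jensen's inequality for the strictly concave logarithm applies. For $U=0$ this says that the uniform law is the unique maximizer of entropy.

For periodic $\nu$ we define $h(\nu)=\lim_TT^{-d}\operatorname{Ent}_\nu(C_T)$, as in the shift-invariant case.

\begin{lemma}\label{lem:entropy}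
Let $\Lambda$ be a lattice.
\begin{itemize}
\item[(i)] For $\Lambda$-invariant $\nu$ the limit $h(\nu)$ exists and is the infimum of $\operatorname{Ent}_\nu(D)/|D|$ over all fundamental domains $D$ of lattices $\Lambda_1\subset\Lambda$.
\item[(ii)] A periodic measure and its translates have the same entropy $h$. If $\nu_1,\dots,\nu_k$ are periodic, then $h(\frac1k\sum_i\nu_i)\ge\frac1k\sum_ih(\nu_i)$.
\item[(iii)] The function $h$ is upper semicontinuous on the set of $\Lambda$-invariant measures.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $D$ be a fundamental domain of $\Lambda_1\subset\Lambda$, with $\ell^\infty$-diameter $\delta$. The translates $D+\lambda$, $\lambda\in\Lambda_1$, that meet $C_T$ cover $C_T$, are disjoint, and lie in a cube of side $T+2\delta$. So there are at most $(T+2\delta)^d/|D|$ of them, each of entropy $\operatorname{Ent}_\nu(D)$, and subadditivity gives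
\[
\limsup_TT^{-d}\operatorname{Ent}_\nu(C_T)\le\operatorname{Ent}_\nu(D)/|D|.
\]
Let $M\mathbb Z^d\subset\Lambda$ and let $\kappa$ be the infimum of $T'^{-d}\operatorname{Ent}_\nu(C_{T'})$ over positive multiples $T'$ of $M$. The cube $C_{T'}$ is a fundamental domain of $T'\mathbb Z^d\subset\Lambda$, so the $\limsup$ is at most $\kappa$. For $T\ge M$ and $T'=M\lfloor T/M\rfloor$ we have $\operatorname{Ent}_\nu(C_T)\ge\operatorname{Ent}_\nu(C_{T'})\ge T'^d\kappa$, so the $\liminf$ is at least $\kappa$. Thus the limit exists and equals $\kappa$. It is at most $\operatorname{Ent}_\nu(D)/|D|$ for every $D$, and $\kappa$ is the infimum over a subfamily of such $D$.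

(ii) The cubes $C_T$ and $C_T+v$ differ in $O(T^{d-1})$ sites for fixed $v$, and each site changes the entropy by at most $\log|V|$. The average of periodic measures is invariant under the intersection of the lattices, and the inequality is the concavity of $\nu\mapsto\operatorname{Ent}_\nu(C_T)$.

(iii) By (i), $h$ is an infimum of continuous functions on that set.
\end{proof}

We turn to the weights. In Theorem~\ref{thm:B} we may assume $J=0$: replacing $K(a,b)$ by the symmetric function $K(a,b)+\frac1{2d}(J(a)+J(b))$ and $J$ by $0$ does not change $P(\mu)$ for shift-invariant $\mu$, since $\omega_{e_i}$ and $\omega_0$ have the same law. So we fix $K$ and put $J=0$. As $K$ is symmetric, $K_\epsilon(\omega)=K(\omega_u,\omega_v)$ is well defined for $\omega\in X$ and every unoriented edge $\epsilon=\{u,v\}$ of $\mathbb Z^d$. For periodic $\nu$ with $\nu(X)=1$ define the energy per site and the pressure by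
\[
e(\nu)=\lim_{T\to\infty}T^{-d}\sum_{\epsilon\subset C_T}\mathbb E_\nu K_\epsilon,\qquad P(\nu)=h(\nu)+e(\nu).
\]

\begin{lemma}\label{lem:energy}
\begin{itemize}
\item[(i)] If $\nu$ is $\Lambda$-invariant with $\nu(X)=1$, then $e(\nu)$ exists and equals $[\mathbb Z^d:\Lambda]^{-1}\sum_\epsilon\mathbb E_\nu K_\epsilon$, where $\epsilon$ runs through one representative of each $\Lambda$-orbit of edges. In particular $P$ agrees on shift-invariant measures with the function of Theorem~\ref{thm:B}.
\item[(ii)] $P(\nu)\le P(X)$ for every periodic $\nu$ with $\nu(X)=1$.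
\item[(iii)] For every nonempty subshift $Y\subset X$ the supremum $P(Y)$ is attained.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The expectation $\mathbb E_\nu K_\epsilon$ is constant on each of the finitely many orbits. The orbit of $\{u,u+e_i\}$ is in bijection with the coset $u+\Lambda$, which has $M^d/[\mathbb Z^d:\Lambda]$ points in every cube of side $M$ when $M\mathbb Z^d\subset\Lambda$. So each orbit has $T^d/[\mathbb Z^d:\Lambda]+O(T^{d-1})$ edges in $C_T$. For $\Lambda=\mathbb Z^d$ the edges $\{0,e_i\}$ represent the orbits.

(ii) Let $\nu$ be $\Lambda$-invariant and let $\mu$ be the average of the laws of $\sigma^v\omega$ over $v\in\mathbb Z^d/\Lambda$. Then $\mu$ is shift-invariant, $\mu(X)=1$, and $h(\mu)\ge h(\nu)$ by Lemma~\ref{lem:entropy}(ii). The formula in (i) is affine in the measure, and translations permute the $\Lambda$-orbits of edges, so $e(\mu)=e(\nu)$. Hence $P(\nu)\le P(\mu)\le P(X)$.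

(iii) The shift-invariant measures carried by $Y$ form a compact set. It is nonempty: it contains every weak limit point of the averages $T^{-d}\sum_{v\in C_T}\delta_{\sigma^vy}$, for $y\in Y$. On it $h$ is upper semicontinuous by Lemma~\ref{lem:entropy}(iii), and $e$ is continuous by (i).
\end{proof}

\begin{definition}
A periodic measure $\nu$ is \emph{maximal} if $\nu(X)=1$ and $P(\nu)=P(X)$.
\end{definition}

The variational principle for $\mathbb Z^d$-actions \cite{misiurewicz} states that $h_{\mathrm{top}}(Y)$ is the supremum of $h(\mu)$ over shift-invariant probability measures $\mu$ with $\mu(Y)=1$, for every nonempty subshift $Y$. Thus, for $K=0$, we have $P(Y)=h_{\mathrm{top}}(Y)$, and a periodic measure $\nu$ on $X$ is maximal exactly when $h(\nu)=h_{\mathrm{top}}(X)$.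

\section{Resampling the interior of a box}\label{sec:resample}

A \emph{box} is a product of finite intervals. For a box $B$ let $B^\circ=B\setminus\partial B$; every edge of $\mathbb Z^d$ that meets $B^\circ$ is contained in $B$. The next lemma is the only place where maximality is exploited.

\begin{lemma}\label{lem:resample}
Let $\nu$ be maximal, $B$ a box, and $z\in V^B$ a graph homomorphism $B\to H$. If $\nu(z|_{\partial B})>0$, then $\nu(z)>0$.
\end{lemma}

\begin{proof}
For $q\in V^{\partial B}$ with $\nu(q)>0$ let $\Omega_q$ be the set of $\zeta\in V^{B^\circ}$ that together with $q$ form a homomorphism $B\to H$. Let $\pi_q$ be the conditional law of $\omega|_{B^\circ}$ given $\omega|_{\partial B}=q$. It is carried by $\Omega_q$ since $\nu(X)=1$; in particular $\Omega_q\ne\emptyset$. Let $U_q(\zeta)$ be the sum of $K_\epsilon$ over the edges $\epsilon$ meeting $B^\circ$, evaluated on the pattern formed by $q$ and $\zeta$, and let $\gamma_q=e^{U_q}/Z_q$ be the Gibbs law on $\Omega_q$; it is uniform if $K=0$. We show $\pi_q=\gamma_q$. This suffices, since $\gamma_q$ charges every element of $\Omega_q$.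

Choose $M$ such that $\nu$ is $M\mathbb Z^d$-invariant and $B\subset v_0+C_M$ for some $v_0$. The boxes $B+v$, $v\in M\mathbb Z^d$, are disjoint. Let $\nu^*$ be the law of the configuration obtained from $\omega$ by replacing, for each $v\in M\mathbb Z^d$ and independently given $\omega$, the values on $B^\circ+v$ by the translate of a sample from $\gamma_q$, where $q=(\sigma^v\omega)|_{\partial B}$. Then $\nu^*$ is $M\mathbb Z^d$-invariant, and $\nu^*(X)=1$ because an edge either meets some $B^\circ+v$, and then lies in $B+v$, or has both endpoints unchanged.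

The cube $v_0+C_{TM}$ contains exactly $T^d$ of the boxes $B+v$. Let $E_T$ be this cube with the sets $B^\circ+v$ removed; it contains the boundaries $\partial B+v$ of these boxes, and $\nu$ and $\nu^*$ have the same marginal on it. By the chain rule and invariance,
\begin{align*}
\operatorname{Ent}_{\nu^*}(v_0+C_{TM})&=\operatorname{Ent}_\nu(E_T)+T^d\sum_q\nu(q)\operatorname{Ent}(\gamma_q),\\
\operatorname{Ent}_{\nu}(v_0+C_{TM})&\le\operatorname{Ent}_\nu(E_T)+T^d\sum_q\nu(q)\operatorname{Ent}(\pi_q);
\end{align*}
the first line holds because under $\nu^*$ the fillings are independent given $E_T$, the second because each filling may be conditioned on its own boundary only. Subtracting, dividing by $(TM)^d$ and using Lemma~\ref{lem:entropy}(ii) to discard $v_0$, we get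
\[
h(\nu^*)-h(\nu)\ge M^{-d}\sum_q\nu(q)\big(\operatorname{Ent}(\gamma_q)-\operatorname{Ent}(\pi_q)\big).
\]
In Lemma~\ref{lem:energy}(i) with $\Lambda=M\mathbb Z^d$, only the orbits of the edges meeting $B^\circ$ contribute differently to $e(\nu^*)$ and $e(\nu)$, so
\[
e(\nu^*)-e(\nu)=M^{-d}\sum_q\nu(q)\Big(\sum_\zeta\gamma_q(\zeta)U_q(\zeta)-\sum_\zeta\pi_q(\zeta)U_q(\zeta)\Big).
\]
Adding, and using the equality case of \eqref{eq:gibbs} for $\gamma_q$ and Lemma~\ref{lem:energy}(ii) for $\nu^*$,
\[
0\ge P(\nu^*)-P(\nu)\ge M^{-d}\sum_q\nu(q)\Big(\log Z_q-\operatorname{Ent}(\pi_q)-\sum_\zeta\pi_q(\zeta)U_q(\zeta)\Big).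
\]
Every term on the right is nonnegative by \eqref{eq:gibbs}. So every term vanishes, and $\pi_q=\gamma_q$ whenever $\nu(q)>0$.
\end{proof}

\section{Folds of the lattice}\label{sec:folds}

\subsection*{Reflections and folds}
Let $\mathcal L$ be the set of linear functionals
\[
\ell(u)=\varepsilon u_i\quad(\text{\emph{axial}}),\qquad \ell(u)=\varepsilon u_i+\delta u_j\quad(\text{\emph{diagonal}}),
\]
with $i\ne j$ and $\varepsilon,\delta\in\{\pm1\}$. Put $\alpha_\ell=2\varepsilon e_i$ in the axial case and $\alpha_\ell=\varepsilon e_i+\delta e_j$ in the diagonal case, so that $\ell(\alpha_\ell)=2$ and $\alpha_\ell$ is an even site. For $c\in\mathbb Z$ define the \emph{reflection} and the \emph{fold}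
\[
\rho_{\ell,c}(u)=u+(c-\ell(u))\,\alpha_\ell,\qquad
f_{\ell,c}(u)=\begin{cases}u,&\ell(u)\le c,\\ \rho_{\ell,c}(u),&\ell(u)\ge c.\end{cases}
\]
In the axial case $\rho_{\ell,c}$ replaces $u_i$ by $2\varepsilon c-u_i$; in the diagonal case it replaces $(u_i,u_j)$ by $(\varepsilon c-\varepsilon\delta u_j,\ \delta c-\varepsilon\delta u_i)$. Its linear part is a signed permutation of the coordinates, so $\rho_{\ell,c}$ is an automorphism of the graph $\mathbb Z^d$. From the definition, $\rho_{\ell,c}$ fixes $\{\ell=c\}$ pointwise, preserves the parity of sites, satisfies $\ell\circ\rho_{\ell,c}=2c-\ell$, and commutes with translation by any $\gamma$ with $\ell(\gamma)=0$.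

Along an edge of $\mathbb Z^d$ the value of $\ell$ changes by at most $1$, so both endpoints lie in $\{\ell\le c\}$ or both lie in $\{\ell\ge c\}$. Hence \emph{every fold is a graph homomorphism $\mathbb Z^d\to\mathbb Z^d$ that preserves parity.}

It is convenient to complete $\ell$ to a coordinate system. Let the \emph{transversal coordinate} $\theta(u)\in\mathbb Z^{d-1}$ be $(u_k)_{k\ne i}$ in the axial case and $(\varepsilon u_i-\delta u_j,(u_k)_{k\ne i,j})$ in the diagonal case. It is linear and $\theta(\alpha_\ell)=0$, so $\theta$ is preserved by $\rho_{\ell,c}$, by $f_{\ell,c}$ and by translation along $\alpha_\ell$. The homomorphism $(\ell,\theta):\mathbb Z^d\to\mathbb Z\times\mathbb Z^{d-1}$ is injective. It is onto in the axial case, and in the diagonal case its image is $\{(t,y):t\equiv y_1\bmod2\}$, with $\varepsilon u_i=(t+y_1)/2$ and $\delta u_j=(t-y_1)/2$. In these coordinates the fold is $(t,y)\mapsto(\min(t,2c-t),y)$.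

A single fold only reflects. To compress a long range of values of $\ell$ onto two values, we fold at consecutive levels, starting from the far end: for $k\ge0$ let
\[
\tau^k_{\ell,c}=f_{\ell,c}\circ f_{\ell,c+1}\circ\dots\circ f_{\ell,c+k}.
\]

\begin{lemma}\label{lem:accordion}
The map $\tau^k_{\ell,c}$ preserves $\theta$ and fixes $\{\ell\le c\}$ pointwise. If $c\le\ell(u)\le c+k+1$, then $\ell(\tau^k_{\ell,c}(u))$ is the element of $\{c-1,c\}$ congruent to $\ell(u)$ modulo $2$.
\end{lemma}

\begin{proof}
The first sentence holds for each factor. For the second, use induction on $k$, following $t=\ell(u)$. For $k=0$, $c\mapsto c$ and $c+1\mapsto c-1$. For $k\ge1$, the fold $f_{\ell,c+k}$ fixes $t\in[c,c+k]$ and sends $c+k+1$ to $c+k-1\in[c,c+k]$, preserving the parity of $t$; now apply the case $k-1$.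
\end{proof}

\subsection*{Collapsing a shell onto an edge}
We look for a composition of folds that fixes a cube $D$ of side $n+1$ and sends all far sites to two adjacent sites. For $d\ge2$ axial folds cannot do this. An axial fold acts on one coordinate by a rule depending on that coordinate alone, and if it fixes $D$ it fixes the $n+1$ values that the coordinate takes on $D$; so far sites whose second coordinate is one of these values keep it. Diagonal folds resolve this in two ways. They sort the coordinates, so that the large coordinate of a far site is always the first one. And they compress $u_1+u_j$ and $u_1-u_j$ separately to the same value, which makes $u_j=0$. For the sorting folds to fix $D$, we place $D$ inside the region $u_1\ge\dots\ge u_d\ge0$.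

\begin{proposition}\label{prop:collapse}
Let $n\ge1$ and $D=\prod_{i=1}^d[(d-i)n,(d-i+1)n]$. There are an integer $R>0$ with $D\subset[-R,R]^d$ and adjacent sites $s_0$ (even) and $s_1$ (odd) with the following property. For every integer $R'\ge R$ there is a composition $F=f_1\circ\dots\circ f_r$ of folds $f_i=f_{\ell_i,c_i}$ with $D\subset\{\ell_i\le c_i\}$ for all $i$, such that for all $u$ with $R\le\|u\|_\infty\le R'$ we have $F(u)=s_0$ if $u$ is even and $F(u)=s_1$ if $u$ is odd.
\end{proposition}

\begin{proof}
Let $b=dn$ and $k=R'+b$. On $D$ we have $b\ge u_1\ge u_2\ge\dots\ge u_d\ge0$. We name functionals by their values, writing for instance $f_{u_2-u_1,0}$.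

\emph{Sorting.} The fold $f_{-u_i,0}$ replaces $u_i$ by $|u_i|$. The fold $f_{u_{i+1}-u_i,0}$ exchanges $u_i$ and $u_{i+1}$ if $u_{i+1}>u_i$. Let $\Psi$ consist of the folds $f_{-u_i,0}$ for all $i$, followed by $d-1$ passes, each of which applies $f_{u_{i+1}-u_i,0}$ for $i=1,\dots,d-1$ in this order. The first pass carries the smallest entry to position $d$; inductively, after pass $j$ the last $j$ positions hold the $j$ smallest entries in decreasing order. So $\Psi(u)$ is the decreasing rearrangement of $(|u_1|,\dots,|u_d|)$, and $D$ lies in all the half-spaces that these folds fix.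

\emph{The case $d=1$.} Take $R=b$, $F=\tau^k_{u_1,b}\circ\Psi$ and $\{s_0,s_1\}=\{b-1,b\}$. For $R\le|u|\le R'$ we have $b\le\Psi(u)\le b+k+1$, and Lemma~\ref{lem:accordion} applies.

\emph{The case $d\ge2$.} Let $G=\tau^k_{u_2,b}\circ\dots\circ\tau^k_{u_d,b}$. For $2\le j\le d$ let
\[
c_j=2b+(j-2)(b+1),\qquad F_j=\tau^k_{u_1-u_j,c_j}\circ\tau^k_{u_1+u_j,c_j},
\]
and put $R=c_d+b$ and $F=F_2\circ F_3\circ\dots\circ F_d\circ G\circ\Psi$. On $D$ we have $u_j\le b$ and $u_1\pm u_j\le2b\le c_j$, so $D$ lies in the fixed half-space of every fold used, and $D\subset[-R,R]^d$.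

Let $R\le\|u\|_\infty\le R'$ and $v=G(\Psi(u))$. The coordinates of $\Psi(u)$ lie in $[0,R']\subset[0,b+k+1]$. By Lemma~\ref{lem:accordion}, $v_1=\|u\|_\infty$ and $v_j\in[0,b]$ for $j\ge2$.

Consider the effect of $F_j$ on a site $v$ with
\begin{equation}\label{eq:range}
c_j\le v_1-v_j\le c_j+k+1\quad\text{and}\quad c_j\le v_1+v_j\le c_j+k+1 .
\end{equation}
The map $\tau^k_{u_1+u_j,c_j}$ changes $v_1+v_j$ and keeps $v_1-v_j$ and the other coordinates, which make up its $\theta$. Then $\tau^k_{u_1-u_j,c_j}$ changes $v_1-v_j$ and keeps $v_1+v_j$ and the other coordinates. The two quantities have the same parity, so both are replaced by the same element of $\{c_j-1,c_j\}$. Thus $(v_1,v_j)$ becomes $(c_j,0)$ or $(c_j-1,0)$.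

Condition \eqref{eq:range} holds each time an $F_j$ is applied; as $v_j\ge0$ at that time, it suffices to bound $v_1-v_j$ below and $v_1+v_j$ above. For $j=d$, $v_1-v_d\ge R-b=c_d$ and $v_1+v_d\le R'+b=k$. For $j<d$, after $F_{j+1}$ we have $v_1\in\{c_{j+1}-1,c_{j+1}\}$ and still $v_j\in[0,b]$. So $v_1-v_j\ge c_{j+1}-1-b=c_j$, which is the reason for the spacing $b+1$ of the levels $c_j$, and $v_1+v_j\le c_{j+1}+b=c_j+2b+1\le c_j+k+1$ because $k=R'+b\ge2b$. After $F_2$ all coordinates but the first vanish, and $F(u)\in\{2be_1,(2b-1)e_1\}$. Folds preserve parity, so $s_0=2be_1$ and $s_1=(2b-1)e_1$ have the required property.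
\end{proof}

\begin{example}
Let $d=2$, $n=1$, so $D=[1,2]\times[0,1]$, $b=2$, $c_2=4$, $R=6$ (Figure~\ref{fig:collapse}), and let $R'\ge7$. The even site $(-3,7)$ is sent by $\Psi$ to $(7,3)$ and by $G$ to $(7,1)$. Here $(v_1+v_2,v_1-v_2)=(8,6)$ becomes $(4,6)$ and then $(4,4)$, so the site moves to $(5,-1)$ and then to $s_0=(4,0)$. The odd site $(6,-1)$ goes to $(6,1)$, where $(7,5)$ becomes $(3,3)$, which is $s_1=(3,0)$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!20] (6,0) rectangle (9,2);
\fill[gray!60] (1,0) rectangle (2,1);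
\foreach \x in {0,...,9} \foreach \y in {-1,...,4} \fill (\x,\y) circle (1pt);
\draw (-0.5,0)--(9.5,0) node[right]{$u_2=0$};
\draw (0,-1.4)--(0,4.4) node[above]{$u_1=0$};
\draw (-0.5,-0.5)--(4.4,4.4) node[above]{$u_2=u_1$};
\draw[dashed] (-0.5,2)--(9.5,2) node[right]{$u_2=2$};
\draw[dashed] (-0.4,4.4)--(5.4,-1.4) node[below right]{$u_1+u_2=4$};
\draw[dashed] (2.6,-1.4) node[below left]{$u_1-u_2=4$}--(8.4,4.4);
\draw[->,very thick] (7,1)--(5.08,-0.92);
\draw[->,very thick] (5,-1)--(4.08,-0.08);
\draw[ultra thick] (3,0)--(4,0);
\node at (1.5,0.5) {$D$};
\node[above] at (2.8,0) {$s_1$};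
\node[above] at (4.05,0.1) {$s_0$};
\end{tikzpicture}
\caption{Collapsing a shell in $\mathbb Z^2$ while fixing the square $D=[1,2]\times[0,1]$. Folds along the solid lines and along the lines $u_2=2,3,\dots$ carry the sites with $\|u\|_\infty\ge6$ into the light strip $u_1\ge6$, $0\le u_2\le2$. Folds along the diagonal dashed lines and their parallels on the side away from $D$ then carry the strip onto the edge $\{s_1,s_0\}=\{(3,0),(4,0)\}$. The arrows show the path of $(7,1)$.}
\label{fig:collapse}
\end{figure}

\section{Folding a measure}\label{sec:foldmeasure}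

We now extend Example~\ref{ex:dim1} to all dimensions and all folds.

\begin{lemma}\label{lem:fold}
Let $\nu$ be a periodic measure with $\nu(X)=1$, let $f=f_{\ell,c}$ be a fold, and let $A\subset\mathbb Z^d$ be finite. There is a periodic measure $\nu'$ with $\nu'(X)=1$, $h(\nu')\ge h(\nu)$, $e(\nu')=e(\nu)$, and
\begin{itemize}
\item[(a)] $\nu'$ and $\nu$ have the same marginal on $A\cap\{\ell\le c\}$;
\item[(b)] $\nu'(p\circ f|_A)\ge\nu(p)^2$ for every $p\in V^{f(A)}$.
\end{itemize}
In particular, if $\nu$ is maximal, then so is $\nu'$.
\end{lemma}

The last sentence follows from Lemma~\ref{lem:energy}(ii). The rest of the section proves the other assertions. Fix $M$ such that $\nu$ is $M\mathbb Z^d$-invariant, and write $\rho=\rho_{\ell,c}$.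

\subsection*{Step 1: slabs}
The edge $\{-1,0\}$ of Example~\ref{ex:dim1} is replaced by a slab thick enough to contain $f(A)$. Since $f(A)$ is a finite subset of $\{\ell\le c\}$, there is a positive multiple $L$ of $2M$ with $f(A)\subset\{c-L\le\ell\le c\}$. Put $v=\frac L2\alpha_\ell$. Then $\ell(v)=L$, $\theta(v)=0$ and $v\in M\mathbb Z^d$. For $k\in\mathbb Z$ define the \emph{faces} and \emph{slabs}
\[
\Phi_k=\{\ell=c+kL\},\qquad S_k=\{c+(k-1)L\le\ell\le c+kL\}=S_0+kv .
\]
Consecutive slabs meet in a face, $S_k\cap S_{k+1}=\Phi_k$, and other pairs are disjoint. Every edge of $\mathbb Z^d$ lies in some slab, because $\ell$ changes by at most $1$ along it. Also $f(A)\subset S_0$ and $A\subset S_0\cup S_1$. We map every slab onto $S_0$, alternately by a translation and by a reflection: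
\[
g_{2j}(u)=u-2jv,\qquad g_{2j+1}(u)=\rho(u-2jv).
\]
Each $g_k$ is a graph automorphism of $\mathbb Z^d$ with $g_k(S_k)=S_0$. It preserves $\theta$, commutes with translations by vectors $\gamma$ with $\ell(\gamma)=0$, and satisfies $g_{k+2}(u+2v)=g_k(u)$. Moreover
\begin{equation}\label{eq:faces}
g_k=g_{k+1}\text{ on }\Phi_k,\qquad g_k(\Phi_k)=\Phi_0\ (k\text{ even}),\qquad g_k(\Phi_k)=\Phi_{-1}\ (k\text{ odd}).
\end{equation}
Indeed, for $u\in\Phi_{2j}$ the site $u-2jv$ lies in $\Phi_0$, which $\rho$ fixes. For $u\in\Phi_{2j+1}$ the site $u'=u-2jv$ lies in $\Phi_1$, and $\rho(u')=u'-L\alpha_\ell=u'-2v=g_{2j+2}(u)\in\Phi_{-1}$. Finally $f=g_0$ on $S_0$ and $f=g_1$ on $S_1$.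

\subsection*{Step 2: windows}
For $d\ge2$ slabs and faces are infinite, so their entropies cannot be compared directly. We cut space into tubes in the direction $v$. For a positive multiple $N$ of $2M$ let
\[
Q_N=\{u:\theta(u)\in[0,N)^{d-1}\},\qquad\Gamma_N=\{\gamma\in\mathbb Z^d:\ell(\gamma)=0,\ \theta(\gamma)\in N\mathbb Z^{d-1}\},
\]
and $Q_N[s,t)=Q_N\cap\{s\le\ell<t\}$, a finite set because $(\ell,\theta)$ is injective. For $d=1$, $Q_N=\mathbb Z$ and $\Gamma_N=\{0\}$, and $N$ plays no role. We need three facts.
\begin{itemize}
\item[(W1)] $\Gamma_N\subset M\mathbb Z^d$. In the axial case $\gamma_i=0$ and the other coordinates lie in $N\mathbb Z$. In the diagonal case $\varepsilon\gamma_i=-\delta\gamma_j\in\frac N2\mathbb Z\subset M\mathbb Z$ and the other coordinates lie in $N\mathbb Z$.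
\item[(W2)] The \emph{windows} $Q_N+\gamma$, $\gamma\in\Gamma_N$, partition $\mathbb Z^d$. Indeed, as $N$ is even, $\{0\}\times N\mathbb Z^{d-1}$ lies in the image of $(\ell,\theta)$, so $\theta$ maps $\Gamma_N$ bijectively onto $N\mathbb Z^{d-1}$.
\item[(W3)] For $m\ge1$ and $s\in\mathbb Z$, the set $Q_N[s,s+mL)$ is a fundamental domain of the lattice $\Gamma_N+\mathbb Zmv\subset M\mathbb Z^d$. Indeed, in the coordinates $(\ell,\theta)$ this lattice is $mL\mathbb Z\times N\mathbb Z^{d-1}$, and the set is the part of $[s,s+mL)\times[0,N)^{d-1}$ in the image of $(\ell,\theta)$.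
\end{itemize}
Fix $N$ for now. Let $W=S_0\cap Q_N$, with faces $W_-=\Phi_{-1}\cap Q_N$ and $W_+=\Phi_0\cap Q_N=W_-+v$. Since $\theta$ is preserved, $g_k$ maps $S_k\cap Q_N$ bijectively onto $W$. Let $w=|W\setminus W_+|$; then $|Q_N[s,s+mL)|=mw$ for all $s$ and $m$, by (W3) for $m=1$ and by cutting into $m$ pieces. As $v\in M\mathbb Z^d$, we have $\operatorname{Ent}_\nu(W_+)=\operatorname{Ent}_\nu(W_-)$, so
\[
\Delta=\operatorname{Ent}_\nu(W\mid W_-)=\operatorname{Ent}_\nu(W\mid W_+).
\]
This equality is what makes reading a slab backward as good as reading it forward.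

\subsection*{Step 3: a slab given its face carries at least the entropy of $\nu$}
We claim
\begin{equation}\label{eq:slab}
\Delta\ge h(\nu)\,w .
\end{equation}
Let $E_m=\bigcup_{k=0}^{m-1}(W+kv)$. The lower face $W_-+kv$ of $W+kv$ is the upper face of $W+(k-1)v$. Apply the chain rule and condition each $W+kv$, $k\ge1$, on its lower face only; by invariance under $v$, $\operatorname{Ent}_\nu(E_m)\le\operatorname{Ent}_\nu(W)+(m-1)\Delta$. On the other hand $E_m\supset Q_N[c-L,c-L+mL)$, so $\operatorname{Ent}_\nu(E_m)\ge mw\,h(\nu)$ by (W3) and Lemma~\ref{lem:entropy}(i). Divide by $m$ and let $m\to\infty$.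

\subsection*{Step 4: unfolding inside one window}
Let $\pi$ be the law of $\omega|_W$ under $\nu$ and $\pi_\pm$ its marginals on $W_\pm$. On the set of $\xi\in V^W$ with $\pi(\xi)>0$ define the Markov kernels
\[
\mathsf P_\pm(\xi,\xi')=\frac{\pi(\xi')}{\pi_\pm(\xi|_{W_\pm})}\,\mathbf 1\{\xi'|_{W_\pm}=\xi|_{W_\pm}\},
\]
which keep one face and resample the rest from the conditional law. Summing $\pi(\xi)\mathsf P_\pm(\xi,\xi')$ over $\xi$ gives $\pi(\xi')$, so both kernels preserve $\pi$. By Kolmogorov's extension theorem there is a Markov chain $(\xi^k)_{k\in\mathbb Z}$ in which each $\xi^k$ has law $\pi$ and the transition from $k$ to $k+1$ is $\mathsf P_+$ for $k$ even and $\mathsf P_-$ for $k$ odd. Its law is invariant under $k\mapsto k+2$. The joint law of $(\xi^0,\xi^1)$ is $\pi(\xi)\pi(\xi')/\pi_+(\xi|_{W_+})$ on pairs that agree on $W_+$: given their common value on $W_+$, $\xi^0$ and $\xi^1$ are independent, each with the conditional law of $\pi$.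

Define a random $\eta\in V^{Q_N}$ by
\[
\eta_u=\xi^k_{g_k(u)}\qquad(u\in S_k\cap Q_N).
\]
This is consistent: for $u\in\Phi_k\cap Q_N$, by \eqref{eq:faces} the site $g_k(u)=g_{k+1}(u)$ lies in $W_+$ for $k$ even and in $W_-$ for $k$ odd, and there $\xi^k$ and $\xi^{k+1}$ agree. The law of $\eta$ is invariant under translation by $2v$, since $\eta_{u+2v}=\xi^{k+2}_{g_k(u)}$ for $u\in S_k\cap Q_N$.

The restriction of $\eta$ to $(S_0\cup\dots\cup S_{2m-1})\cap Q_N$ determines $(\xi^0,\dots,\xi^{2m-1})$ and is determined by it. By the Markov property each transition adds entropy $\Delta$, so the entropy of this restriction is $\operatorname{Ent}_\nu(W)+(2m-1)\Delta=2m\Delta+\operatorname{Ent}_\nu(W_-)$. On the top face $\Phi_{2m-1}\cap Q_N$, $\eta$ is a copy of $\xi^{2m-1}|_{W_-}$, of entropy $\operatorname{Ent}_\nu(W_-)$. Removing this face loses at most that much, by subadditivity. With \eqref{eq:slab},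
\begin{equation}\label{eq:tube}
\operatorname{Ent}\big(\eta|_{Q_N[c-L,\,c-L+2mL)}\big)\ge2m\Delta\ge2mw\,h(\nu).
\end{equation}

\subsection*{Step 5: filling space with independent windows}
Let $\eta^\gamma$, $\gamma\in\Gamma_N$, be independent copies of $\eta$, with $\eta^0=\eta$, and put $\hat\eta_{u+\gamma}=\eta^\gamma_u$ for $u\in Q_N$. By (W2) this defines a random element of $V^{\mathbb Z^d}$. Its law $\hat\nu_N$ is invariant under the lattice $\Lambda_N=\Gamma_N+2\mathbb Zv$. We claim $h(\hat\nu_N)\ge h(\nu)$.

By (W3) the tiles $Q_N[c-L,c+L)+\lambda$, $\lambda\in\Lambda_N$, partition $\mathbb Z^d$; each has $2w$ sites. Fix $T$ and $\gamma\in\Gamma_N$. For each site $u$ the set of $j$ with $u+2jv\in C_T$ is an interval, because the cube is convex. Intersecting over the sites of a tile, the set of $j$ with $Q_N[c-L,c+L)+\gamma+2jv\subset C_T$ is an interval, of some cardinality $m_\gamma\ge0$. The union of these $m_\gamma$ tiles is a translate of $Q_N[c-L,c-L+2m_\gamma L)$ by an element of $\gamma+2\mathbb Zv$. By independence of the windows, invariance under $2v$ and \eqref{eq:tube},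
\[
\operatorname{Ent}_{\hat\nu_N}(C_T)\ge h(\nu)\sum_\gamma2m_\gamma w .
\]
The sum is the number of sites of $C_T$ covered by tiles contained in $C_T$. Any other site of $C_T$ lies within the diameter of a tile from the complement of $C_T$, so the sum is $T^d-O(T^{d-1})$ for fixed $N$, and the claim follows.

\subsection*{Step 6: removing the walls}
The measure $\hat\nu_N$ has two defects: it may violate the constraints across the walls between windows, and its lattice of periods depends on $N$, so that Lemma~\ref{lem:entropy}(iii) does not apply as $N\to\infty$. Randomizing the position of the walls cures both. Let $\Gamma=\Gamma_{2M}\supset\Gamma_N$ and let $\Lambda'=\Gamma+2\mathbb Zv$, a lattice contained in $M\mathbb Z^d$ and independent of $N$. Let $\bar\nu_N$ be the average over $\gamma\in\Gamma/\Gamma_N$ of the laws of $\sigma^\gamma\hat\eta$. It is $\Lambda'$-invariant, and $h(\bar\nu_N)\ge h(\nu)$ by Lemma~\ref{lem:entropy}(ii). Let $\nu'$ be a weak limit point of $\bar\nu_N$ as $N\to\infty$ through multiples of $2M$. Then $\nu'$ is $\Lambda'$-invariant, and $h(\nu')\ge h(\nu)$ by Lemma~\ref{lem:entropy}(iii).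

For a finite set $E$, call a class in $\Gamma/\Gamma_N$ \emph{good} if it has a representative $\gamma$ with $E+\gamma\subset Q_N$, that is, if its elements move $E$ into a single window. The proportion $\beta_N(E)$ of bad classes tends to $0$. Indeed, let $r$ be the $\ell^\infty$-diameter of $\theta(E)$. The vector $\theta(\gamma)$ ranges over $(2M\mathbb Z/N\mathbb Z)^{d-1}$. Consider one coordinate, in which $\theta(E)$ takes values in $[s,s+r]$, and let $t$ be that coordinate of $\theta(\gamma)$. A wall is crossed only if $s+t<jN\le s+t+r$ for some $j$, which confines $t$ modulo $N$ to $r$ consecutive integers. These contain at most $\frac r{2M}+1$ of the $\frac N{2M}$ possible values. So $\beta_N(E)\le(d-1)(r+2M)/N$.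

\subsection*{Step 7: inside one slab, $\nu'$ is a copy of $\nu$}
We claim:
\begin{equation}\label{eq:local}
\text{for finite $E\subset S_k$, the law of $\omega|_E$ under $\nu'$ is the law of $(\omega_{g_k(u)})_{u\in E}$ under $\nu$.}
\end{equation}
Let $\gamma\in\Gamma$ with $E+\gamma\subset Q_N$. As $\ell(\gamma)=0$, we have $E+\gamma\subset S_k\cap Q_N$ and $\hat\eta_{u+\gamma}=\xi^k_{g_k(u+\gamma)}=\xi^k_{g_k(u)+\gamma}$ for $u\in E$. Now $\xi^k$ has the law of $\omega|_W$ under $\nu$, and $\nu$ is invariant under $\gamma\in M\mathbb Z^d$ by (W1). So every good class contributes to $\bar\nu_N$ exactly the law in \eqref{eq:local}. Hence for each $p\in V^E$, $\bar\nu_N(p)$ differs from the asserted value by at most $\beta_N(E)$, and \eqref{eq:local} follows in the limit.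

If $E=\{u,u'\}$ is an edge, it lies in some $S_k$ and $g_k(E)$ is an edge. By \eqref{eq:local}, and because adjacency in $H$ does not depend on the direction or orientation of the edge of $\mathbb Z^d$, $\omega_u\sim\omega_{u'}$ holds $\nu'$-almost surely. There are countably many edges, so $\nu'(X)=1$. Taking $k=0$ and $E=A\cap\{\ell\le c\}\subset S_0$ in \eqref{eq:local} gives (a), since $g_0$ is the identity.

\subsection*{Step 8: folded patterns}
Let $p\in V^{f(A)}$ and let $\gamma\in\Gamma$ with $A+\gamma\subset Q_N$. Since $f$ preserves $\theta$, also $f(A)+\gamma\subset S_0\cap Q_N=W$. For $u\in A\cap S_k$ with $k\in\{0,1\}$ we have $\hat\eta_{u+\gamma}=\xi^k_{f(u)+\gamma}$, because $g_k=f$ on $S_k$. So the event $\{\hat\eta_{u+\gamma}=p(f(u))\text{ for all }u\in A\}$ contains the event that both $\xi^0$ and $\xi^1$ show the translate of $p$ on $f(A)+\gamma$. Let $\psi$ be the conditional probability that $\xi^0$ shows it, given $\xi^0|_{W_+}$. By conditional independence the latter event has probability $\mathbb E[\psi^2]\ge(\mathbb E\psi)^2=\nu(p)^2$, by Jensen's inequality and invariance of $\nu$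 under $\gamma$. Thus $\bar\nu_N(p\circ f|_A)\ge(1-\beta_N(A))\,\nu(p)^2$, and (b) follows in the limit.

\subsection*{Step 9: energy}
Both $\nu$ and $\nu'$ are $\Lambda'$-invariant. For a $\Lambda'$-invariant measure $\lambda$ on $X$ define the energy of the slab $S_k$ as
\[
\mathcal E_k(\lambda)=\sum_\epsilon\kappa(\epsilon)\,\mathbb E_\lambda K_\epsilon,
\]
where $\epsilon$ runs through one representative of each of the finitely many $\Gamma$-orbits of edges contained in $S_k$, and $\kappa(\epsilon)=\frac12$ if $\epsilon$ is contained in a face and $\kappa(\epsilon)=1$ otherwise. Translation by $2v$ maps $S_k$ to $S_{k+2}$ and $\Phi_k$ to $\Phi_{k+2}$. Consider a $\Lambda'$-orbit of edges. If its edges are not contained in faces, it contains exactly one $\Gamma$-orbit in $S_0\cup S_1$, which is counted with weight $1$ in exactly one of $\mathcal E_0,\mathcal E_1$. If its edges lie in even faces, it contains one $\Gamma$-orbit in $\Phi_0$, counted with weight $\frac12$ in each of $\mathcal E_0,\mathcal E_1$. If they lie in odd faces, it contains one $\Gamma$-orbit in $\Phi_{-1}\subset S_0$ and one in $\Phi_1\subset S_1$,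 each counted once with weight $\frac12$. The total weight is always $1$, so Lemma~\ref{lem:energy}(i) gives
\[
e(\lambda)=\frac{\mathcal E_0(\lambda)+\mathcal E_1(\lambda)}{[\mathbb Z^d:\Lambda']}.
\]
The automorphism $g_k$ maps $S_k$ onto $S_0$, maps faces to faces, and commutes with $\Gamma$. So it induces a weight-preserving bijection from the $\Gamma$-orbits of edges of $S_k$ to those of $S_0$. By \eqref{eq:local} and the symmetry of $K$, $\mathbb E_{\nu'}K_\epsilon=\mathbb E_\nu K_{g_k(\epsilon)}$ for edges $\epsilon\subset S_k$. Hence $\mathcal E_0(\nu')=\mathcal E_1(\nu')=\mathcal E_0(\nu)$. Translation by $v$ also maps $S_0$ onto $S_1$, preserves the weights and commutes with $\Gamma$, and it preserves $\nu$; so $\mathcal E_1(\nu)=\mathcal E_0(\nu)$. Therefore $e(\nu')=e(\nu)$, and Lemma~\ref{lem:fold} is proved. \qed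

\section{The support of a maximal measure}\label{sec:support}

One obstruction remains, and it is parity. Recall that $H$ is \emph{bipartite} if $V=V_0\sqcup V_1$ with every edge joining $V_0$ to $V_1$, and that this fails exactly when $H$ has a closed walk of odd length (a loop is one). If $H$ is bipartite and $x\in X$, then $x_u$ and $x_{u'}$ lie in the same class exactly when $u-u'$ is even, since the classes alternate along a path from $u$ to $u'$.

\begin{proposition}\label{prop:support}
Let $H$ be connected, let $\nu$ be maximal and let $x\in X$. If $H$ is bipartite, assume that $\omega_0$ lies in the class of $x_0$ with positive $\nu$-probability. Then $x$ is in the support of $\nu$.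
\end{proposition}

\begin{proof}
\emph{Reduction to the boxes $D$.} Let $\nu$ be $M\mathbb Z^d$-invariant and $E\subset[-r,r]^d$. Take $n\ge2r+2M$ and $D$ as in Proposition~\ref{prop:collapse}. For each $i$ the interval $[r-(d-i+1)n,\,-r-(d-i)n]$ has $n-2r+1>2M$ elements, so it contains a multiple $v_i$ of $2M$, and then $E\subset D+v$ for $v=(v_1,\dots,v_d)$. By invariance $\nu(x|_E)\ge\nu(x|_{D+v})=\nu((\sigma^vx)|_D)$. The point $\sigma^vx\in X$ satisfies the hypothesis too, because $v$ is even. So it suffices to prove $\nu(x|_D)>0$ for all $x$ as in the statement and all $D$. Fix $x$ and $D$, let $R,s_0,s_1$ be as in Proposition~\ref{prop:collapse}, and put $a'=x_{s_0}$, $b'=x_{s_1}$.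

\emph{Two checkerboards and a walk between them.} Folding $x$ will produce the $(a',b')$-checkerboard on the shell, while folding $\nu$ will produce a checkerboard whose colors $\nu$ sees at $s_0,s_1$. Choose $a,b\in V$ with $\nu(\omega_{s_0}=a,\omega_{s_1}=b)>0$; then $a\sim b$. If $H$ is bipartite we choose $a$ in the class of $a'$. This is possible because $s_0$ is even: $a'$ is in the class of $x_0$, and $\omega_{s_0}$ is in the class of $\omega_0$. There is a walk in $H$ of \emph{even} length $m$ from $a'$ to $a$. Indeed, $H$ is connected, so some walk exists. If $H$ is bipartite, its length is even. If $H$ is not bipartite and its length is odd, precede it by an odd closed walk at $a'$, obtained by walking to an odd closed walk of $H$, around it, and back the same way.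

Let $k_0$ be the least even integer with $k_0\ge dR$, let $R'=k_0+m+1$ and $B=[-R',R']^d$, and let $F=f_1\circ\dots\circ f_r$ be given by Proposition~\ref{prop:collapse} for this $R'$. All $f_i$ and $F$ are the identity on $D$.

\emph{Folding the measure.} Put $A_r=B$ and $A_{i-1}=f_i(A_i)$, so $A_0=F(B)$ and $D\subset A_i$ for all $i$. Since $R'>R$, the shell $R\le\|u\|_\infty\le R'$ contains sites of both parities, so $s_0,s_1\in A_0$. Choose $p_0\in V^{A_0}$ with $p_0(s_0)=a$, $p_0(s_1)=b$ and $\nu(p_0)>0$, and put $p_i=p_{i-1}\circ f_i|_{A_i}\in V^{A_i}$. Let $\nu_0=\nu$, and for $i=1,\dots,r$ obtain $\nu_i$ from $\nu_{i-1}$ by Lemma~\ref{lem:fold} with $f=f_i$ and $A=A_i$. Every $\nu_i$ is maximal. By (a) and $D\subset A_i\cap\{\ell_i\le c_i\}$, all $\nu_i$ have the same marginal on $D$. By (b), $\nu_i(p_i)\ge\nu_{i-1}(p_{i-1})^2>0$. The pattern $p_r$ is $p_0\circ F|_B$, and on $\partial B=\{\|u\|_\infty=R'\}$ it is the restriction $q$ of the $(a,b)$-checkerboard. Hence $\nu_r(q)>0$.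

\emph{A filling that contains $x|_D$.} Let $(w_k)_{k\ge0}$ be the walk in $H$ that alternates between $a'$ ($k$ even) and $b'$ ($k$ odd) for $k\le k_0$, follows the even walk from $a'$ to $a$ for $k_0\le k\le k_0+m$, and alternates between $a$ ($k$ even) and $b$ ($k$ odd) for $k\ge k_0+m$. The pieces fit because $k_0$ and $k_0+m$ are even. Define $z\in V^B$ by
\[
z_u=\begin{cases}x_{F(u)},&\|u\|_\infty\le R,\\ w_{\|u\|_1},&R\le\|u\|_\infty\le R'.\end{cases}
\]
Note that $\|u\|_1$ has the parity of $u$.
\begin{itemize}
\item The two formulas agree when $\|u\|_\infty=R$. Then $F(u)$ is $s_0$ or $s_1$ according to parity and $\|u\|_1\le dR\le k_0$, so both give $a'$ for $u$ even and $b'$ for $u$ odd.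
\item $z$ is a homomorphism $B\to H$. Along an edge $\|\cdot\|_\infty$ changes by at most $1$, so both endpoints satisfy $\|\cdot\|_\infty\le R$ or both satisfy $\|\cdot\|_\infty\ge R$. In the first case use that $x\circ F\in X$. In the second, $\|\cdot\|_1$ changes by exactly $1$ and $w_k\sim w_{k\pm1}$.
\item $z|_{\partial B}=q$, because $\|u\|_1\ge R'>k_0+m$ on $\partial B$.
\item $z|_D=x|_D$, because $D\subset[-R,R]^d$ and $F$ is the identity on $D$.
\end{itemize}
By Lemma~\ref{lem:resample}, $\nu_r(z)>0$. Therefore $\nu(x|_D)=\nu_r(x|_D)\ge\nu_r(z)>0$.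
\end{proof}

Connectedness of $H$ was used only for the walk from $a'$ to $a$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
As explained in Section~\ref{sec:entropy}, we may take $J=0$. Let $\mu$ be shift-invariant on $X$ with $P(\mu)=P(X)$; it is maximal. If $H$ is bipartite, exactly one of $\omega_0,\omega_{e_1}$ lies in $V_0$, and they have the same law, so $\mu(\omega_0\in V_0)=\mu(\omega_0\in V_1)=\frac12$. Thus Proposition~\ref{prop:support} applies to every $x\in X$, and $\mu$ has full support.

Let $Y\subsetneq X$ be a nonempty subshift. By Lemma~\ref{lem:energy}(iii), $P(Y)=P(\mu)$ for a shift-invariant $\mu$ with $\mu(Y)=1$. Since $Y$ is closed, the support of $\mu$ is contained in $Y\ne X$. By the first part $P(\mu)\ne P(X)$, and $P(\mu)\le P(X)$, so $P(Y)<P(X)$.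
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $J=K=0$ in Theorem~\ref{thm:B}. Then $P(\mu)=h(\mu)$, and $P(Y)=h_{\mathrm{top}}(Y)$ for every nonempty subshift $Y\subset X$, including $X$ itself, by the variational principle.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
Since $\mathbb Z^d$ is connected, each $x\in X_H^d$ takes its values in one component of $H$, and that component contains an edge. So $X_H^d$ is the disjoint union of the nonempty subshifts $X_{H_1}^d,\dots,X_{H_s}^d$, where $H_1,\dots,H_s$ are the components with an edge. If $s=1$, then $X_H^d=X_{H_1}^d$ is entropy minimal by Theorem~\ref{thm:A}. Let $s\ge2$. The number of patterns of $X_H^d$ on $C_T$ is the sum of the numbers for the $X_{H_i}^d$, hence at most $s$ times the largest. So $h_{\mathrm{top}}(X_H^d)=\max_ih_{\mathrm{top}}(X_{H_i}^d)$, which is the entropy of a nonempty proper subshift.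
\end{proof}

\begin{remark}[Periodic measures]
Let $H$ be connected and let $\nu$ be a periodic measure on $X$ with $h(\nu)=h_{\mathrm{top}}(X)$. Proposition~\ref{prop:support} with $K=0$ shows the following. If $H$ is not bipartite, $\nu$ has full support. If $H$ is bipartite with classes $V_0,V_1$, the support of $\nu$ contains at least one of the sets $\{x\in X:x_0\in V_0\}$ and $\{x\in X:x_0\in V_1\}$, namely one to which $\nu$ gives positive probability. In the bipartite case full support can fail: for $H=K_2$ the point mass at one of the two checkerboards is $2\mathbb Z^d$-invariant and has entropy $0=h_{\mathrm{top}}(X)$. This is the one point at which Theorems~\ref{thm:A} and~\ref{thm:B} use invariance under all shifts.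
\end{remark}

\begin{thebibliography}{9}

\bibitem{lecture}
\emph{Lecture 4: An Introduction To Hom-Shifts},
\texttt{https://nishantchandgotia.github.io/Teaching/2019\_Jagiellonian/coursekrakow/l4.pdf}

\bibitem{misiurewicz}
Misiurewicz, Ast\'erisque 40 (1976).

\end{thebibliography}
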